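# Rechecking computed types: a typable term that Pollack's algorithm cannot type

## 1. The simply typed case: everything typable is accepted

A type system with a conversion rule lets us replace, at any moment, the type of a term by a convertible one. A type-checking algorithm does not have this freedom: it computes one type for each term, guided by the shape of the term, and compares types only where it must. We ask whether such an algorithm loses typable terms. We begin with the simply typed $\lambda$-calculus, where it loses none; the rules are the same for every system, so we write them once in general.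

**Definition (specifications and pseudo-terms).** A *specification* is a triple $\mathbf S=(\mathcal S,\mathcal A,\mathcal R)$ with a set $\mathcal S$ of *sorts*, a set $\mathcal A\subseteq\mathcal S\times\mathcal S$ of *axioms* and a set $\mathcal R\subseteq\mathcal S\times\mathcal S\times\mathcal S$ of *rules*. With an infinite set $V$ of variables, pseudo-terms are
$$\mathcal T ::= V \mid \mathcal S \mid \mathcal T\,\mathcal T \mid \lambda V{:}\mathcal T.\mathcal T \mid \Pi V{:}\mathcal T.\mathcal T .$$
We identify them up to $\alpha$. A pseudo-context $\Gamma$ is a finite sequence $x_1{:}A_1,\dots,x_n{:}A_n$ with distinct variables. $A\to B$ denotes $\Pi x{:}A.B$ with $x\notin FV(B)$ and associates to the right. $=_\beta$ is $\beta$-conversion.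

**Definition (the Pure Type System $\lambda\mathbf S$).** The relation $\Gamma\vdash M:A$ is generated by these rules.

- (axiom) $\langle\rangle\vdash s_1:s_2$ if $(s_1,s_2)\in\mathcal A$.
- (start) From $\Gamma\vdash A:s$ infer $\Gamma,x{:}A\vdash x:A$, if $x\notin\mathrm{dom}(\Gamma)$.
- (weakening) From $\Gamma\vdash A:B$ and $\Gamma\vdash C:s$ infer $\Gamma,x{:}C\vdash A:B$, if $x\notin\mathrm{dom}(\Gamma)$.
- (product) From $\Gamma\vdash A:s_1$ and $\Gamma,x{:}A\vdash B:s_2$ infer $\Gamma\vdash(\Pi x{:}A.B):s_3$, if $(s_1,s_2,s_3)\in\mathcal R$.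
- (application) From $\Gamma\vdash F:(\Pi x{:}A.B)$ and $\Gamma\vdash a:A$ infer $\Gamma\vdash F\,a:B\{x:=a\}$.
- (abstraction) From $\Gamma,x{:}A\vdash b:B$ and $\Gamma\vdash(\Pi x{:}A.B):s$ infer $\Gamma\vdash\lambda x{:}A.b:\Pi x{:}A.B$.
- (conversion) From $\Gamma\vdash M:A$ and $\Gamma\vdash B:s$ infer $\Gamma\vdash M:B$, if $A=_\beta B$.

For instance, $\lambda{\to}$ has sorts $*,\square$, the axiom $(*,\square)$ and the rule $(*,*,*)$. There $\alpha{:}*\vdash\lambda x{:}\alpha.x:\alpha\to\alpha$.

**Definition (weak-head reduction).** $\to_{wh}$ is the smallest relation with $(\lambda x{:}A.P)\,Q\,\vec R\to_{wh}P\{x:=Q\}\,\vec R$ for all $x\in V$ and $A,P,Q,\vec R\in\mathcal T$; $\to^*_{wh}$ is its reflexive-transitive closure.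

For example $(\lambda x{:}A.x)\,y\,z\to_{wh}y\,z$, while $\lambda x{:}A.((\lambda y{:}B.y)x)$ does not weak-head reduce. No $\Pi$-term, no $\lambda$-term, no sort and no variable weak-head reduces, and $\to_{wh}$ is deterministic.

**Definition (Pollack's algorithm).** Write $\Gamma\vdash_{\rm nat}M\to_{wh}A$ if there is $A'\in\mathcal T$ with $\Gamma\vdash_{\rm nat}M:A'$ and $A'\to^*_{wh}A$. The relation $\Gamma\vdash_{\rm nat}M:A$ is generated by these rules.

- (axiom) $\langle\rangle\vdash_{\rm nat}s_1:s_2$ if $(s_1,s_2)\in\mathcal A$.
- (start) From $\Gamma\vdash_{\rm nat}A\to_{wh}s$ infer $\Gamma,x{:}A\vdash_{\rm nat}x:A$, if $x\notin\mathrm{dom}(\Gamma)$.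
- (weakening) From $\Gamma\vdash_{\rm nat}A:B$ and $\Gamma\vdash_{\rm nat}C\to_{wh}s$ infer $\Gamma,x{:}C\vdash_{\rm nat}A:B$, if $x\notin\mathrm{dom}(\Gamma)$ and $A\in V\cup\mathcal S$.
- (product) From $\Gamma\vdash_{\rm nat}A\to_{wh}s_1$ and $\Gamma,x{:}A\vdash_{\rm nat}B\to_{wh}s_2$ infer $\Gamma\vdash_{\rm nat}(\Pi x{:}A.B):s_3$, if $(s_1,s_2,s_3)\in\mathcal R$.
- (application) From $\Gamma\vdash_{\rm nat}F\to_{wh}(\Pi x{:}A'.B)$ and $\Gamma\vdash_{\rm nat}a:A$ infer $\Gamma\vdash_{\rm nat}F\,a:B\{x:=a\}$, if $A=_\beta A'$.
- (abstraction) From $\Gamma,x{:}A\vdash_{\rm nat}b:B$ and $\Gamma\vdash_{\rm nat}\Pi x{:}A.B:s$ infer $\Gamma\vdash_{\rm nat}\lambda x{:}A.b:\Pi x{:}A.B$.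

There is no conversion rule, and weakening is allowed only for variables and sorts. So for every other subject the last rule is determined by the shape of the subject.

We need two textbook facts now. *Church–Rosser*: convertible pseudo-terms have a common $\beta$-reduct. *Generation*:

- If $\Gamma\vdash s:C$ with $s\in\mathcal S$, then $C=_\beta s'$ for some $(s,s')\in\mathcal A$.
- If $\Gamma\vdash x:C$ with $x\in V$, then $x{:}A$ is declared in $\Gamma$ for some $A=_\beta C$.
- If $\Gamma\vdash\Pi x{:}A.B:C$, then $\Gamma\vdash A:s_1$, $\Gamma,x{:}A\vdash B:s_2$ and $C=_\beta s_3$ for some $(s_1,s_2,s_3)\in\mathcal R$.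
- If $\Gamma\vdash\lambda x{:}A.b:C$, then $\Gamma,x{:}A\vdash b:B$, $\Gamma\vdash\Pi x{:}A.B:s$ and $C=_\beta\Pi x{:}A.B$ for some $B,s$.
- If $\Gamma\vdash FN:C$, then $\Gamma\vdash F:\Pi x{:}A.B$, $\Gamma\vdash N:A$ and $C=_\beta B\{x:=N\}$ for some $A,B$.

**Proposition 1.** In $\lambda{\to}$, if $\Gamma\vdash M:A$ then $\Gamma\vdash_{\rm nat}M:A$.

**Step 1: in $\lambda{\to}$, types contain no redexes.** Let $\mathrm{Ty}(\Gamma)$ be the least set containing every variable $\alpha$ declared as $\alpha{:}*$ in $\Gamma$ and closed under $\sigma,\tau\mapsto\sigma\to\tau$. Its elements are $\beta$-normal and are not sorts. Call $\Gamma$ *good* if for each prefix $\Gamma',x{:}C$ of $\Gamma$ we have $C\equiv *$ or $C\in\mathrm{Ty}(\Gamma')$. We claim: if $\Gamma\vdash M:A$, then $\Gamma$ is good and one of the following holds: (k) $M\equiv *$ and $A\equiv\square$; (t) $M\in\mathrm{Ty}(\Gamma)$ and $A\equiv *$; (o) $A\in\mathrm{Ty}(\Gamma)$. We use induction on the derivation. Note that if the type of a term is a sort, then (o) is excluded.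

The axiom gives (k). In (start), the premise $\Gamma\vdash A:s$ falls under (k) or (t). So $A\equiv *$, and then $x:A$ is in case (t), or $A\in\mathrm{Ty}(\Gamma)$, and then $x:A$ is in case (o); the new context is good. In (weakening) the new context is good for the same reason, and the case persists because $\mathrm{Ty}(\Gamma)\subseteq\mathrm{Ty}(\Gamma,x{:}C)$. In (product) the only rule is $(*,*,*)$, so $A\in\mathrm{Ty}(\Gamma)$ and $B\in\mathrm{Ty}(\Gamma,x{:}A)$. Since $A\not\equiv *$, this last set is $\mathrm{Ty}(\Gamma)$. So $x\notin FV(B)$ and $\Pi x{:}A.B\equiv A\to B\in\mathrm{Ty}(\Gamma)$, case (t). In (application), $F$ is in case (o), so its type is $A\to B$ with $A,B\in\mathrm{Ty}(\Gamma)$, and $B\{x:=a\}\equiv B$; case (o). In (abstraction), the premise $\Pi x{:}A.B:s$ is in case (t), so $\Pi x{:}A.B\in\mathrm{Ty}(\Gamma)$; case (o). In (conversion), the induction hypotheses put $A$ and $B$ in $\{\square,*\}\cup\mathrm{Ty}(\Gamma)$. Both are normal, so $A\equiv B$ by Church–Rosser, and nothing changes.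

**Step 2: the algorithm accepts good contexts and their types.** Call $\Gamma$ *nat-valid* if for each prefix $\Gamma',x{:}C$ of $\Gamma$ there is a sort $s$ with $\Gamma'\vdash_{\rm nat}C\to_{wh}s$. If $\Gamma$ is nat-valid, then $\Gamma\vdash_{\rm nat}*:\square$, and $\Gamma\vdash_{\rm nat}x:C$ for each declaration $x{:}C$: use (axiom) in the empty context, (start) when a variable is declared, and (weakening) afterwards. Next, if $\Gamma$ is nat-valid and $\sigma\in\mathrm{Ty}(\Gamma)$, then $\Gamma\vdash_{\rm nat}\sigma:*$, by induction on $\sigma$. Variables are done. For $\sigma\to\tau$, the induction hypothesis gives $\Gamma\vdash_{\rm nat}\sigma:*$, so $\Gamma,x{:}\sigma$ is nat-valid; as $\tau\in\mathrm{Ty}(\Gamma)\subseteq\mathrm{Ty}(\Gamma,x{:}\sigma)$, it also gives $\Gamma,x{:}\sigma\vdash_{\rm nat}\tau:*$, and (product) applies. Finally every good context is nat-valid, by induction on its length: the type $C$ of the last declaration is $*$ or lies in $\mathrm{Ty}(\Gamma')$, and both are typed by a sort in the nat-valid context $\Gamma'$.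

**Step 3: the algorithm accepts all terms.** Let $\Gamma\vdash M:A$; by Steps 1 and 2, $\Gamma$ is nat-valid. We use induction on $M$. All types that occur are normal by Step 1, so convertible ones are equal. If $M$ is a variable or a sort, use Step 2 and generation. If $M$ is a $\Pi$-term, then by generation $A=_\beta *$, so $A\equiv *$; thus (t) holds and Step 2 applies. If $M\equiv FN$, generation gives $\Gamma\vdash F:A_1\to B_1$ and $\Gamma\vdash N:A_1$ with $A\equiv B_1$; apply the induction hypothesis twice, then (application). If $M\equiv\lambda x{:}A_1.b$, generation gives $\Gamma,x{:}A_1\vdash b:B_1$ and $\Gamma\vdash\Pi x{:}A_1.B_1:s$ with $A\equiv\Pi x{:}A_1.B_1$. The induction hypothesis gives $\Gamma,x{:}A_1\vdash_{\rm nat}b:B_1$. By Step 1, $\Pi x{:}A_1.B_1\in\mathrm{Ty}(\Gamma)$, so $\Gamma\vdash_{\rm nat}\Pi x{:}A_1.B_1:*$ by Step 2. Now (abstraction) applies. $\square$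

Look again at the last case. To accept $\lambda x{:}A_1.b$, the algorithm computes the type $B_1$ of $b$ and then *checks $B_1$ itself*. In $\lambda{\to}$ this second check is harmless, since $B_1$ is a simple type and checking it never meets another abstraction. In general, $B_1$ can contain redexes and abstractions. Those abstractions have bodies with computed types, which must be checked as well. What can we still prove?

## 2. All functional systems: four statements

**Definition (functional).** $\lambda\mathbf S$ is *functional* if $(s_1,s_2),(s_1,s_2')\in\mathcal A$ implies $s_2=s_2'$, and $(s_1,s_2,s_3),(s_1,s_2,s_3')\in\mathcal R$ implies $s_3=s_3'$.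

So $\lambda{\to}$ is functional, and a specification with axioms $(*,\square)$ and $(*,\triangle)$, where $\square\ne\triangle$, is not. *Completeness* of $\vdash_{\rm nat}$ for $\lambda\mathbf S$ is the statement that for all $\Gamma,M,A$
$$\Gamma\vdash M:A\ \Rightarrow\ \exists A'\in\mathcal T.\ \Gamma\vdash_{\rm nat}M:A'\ \wedge\ A=_\beta A'.\qquad(1)$$
It is known that $\vdash_{\rm nat}\subseteq\vdash$ (*soundness*), and that completeness can fail for systems that are not functional. The question, taken from "Theoretical Pearls" (https://github.com/Paul-Lin/Papers), is whether (1) holds for every functional system. The answer is no.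

Let $\mathbf S_0$ have sorts $*,\square,\triangle$, axioms $*:\square$ and $\square:\triangle$, and rules $(s_1,s_2,s_2)$ for
$$(s_1,s_2)\in\{(*,*),(\square,*),(\square,\square),(\triangle,\square),(*,\square)\}.$$
This is $\lambda U^-$ plus the rule $(*,\square,\square)$. It is functional.

**Theorem 2.** There are closed pseudo-terms $L,A$ with $\langle\rangle\vdash L:A$ in $\lambda\mathbf S_0$ such that $\Gamma\vdash_{\rm nat}L:D$ holds for no $\Gamma,D$. So (1) is not true for every functional Pure Type System.

**Theorem 3.** Let $\mathbf S$ be any specification and $\varphi:\mathcal S_0\to\mathcal S$ a map from the sorts of $\mathbf S_0$ that sends axioms of $\mathbf S_0$ to axioms of $\mathbf S$ and rules to rules. Then completeness fails for $\lambda\mathbf S$: a closed typable term has no $\vdash_{\rm nat}$-type. In particular it fails for $\lambda *$, which has $\mathcal S=\{*\}$, the axiom $*:*$ and the rule $(*,*,*)$.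

**Theorem 4.** For functional $\mathbf S$, completeness holds if and only if the relation $\rhd$ of Section 4 ("the algorithm calls itself on") has no infinite chain on typable judgments.

**Theorem 5.** Let $\mathbf S$ be functional, and suppose there is $\ell:\mathcal S\to\mathbb Z$ with $\ell(s')=\ell(s)+1$ for $(s,s')\in\mathcal A$ and $\ell(s_3)=\ell(s_2)\le\ell(s_1)$ for $(s_1,s_2,s_3)\in\mathcal R$. Then completeness holds for $\lambda\mathbf S$. This covers $\lambda{\to}$, $F$, $F\omega$, $\lambda HOL$, $\lambda U^-$ and $\lambda U$.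

So $\lambda U^-$ is complete, although it is non-normalizing, and adding the single rule $(*,\square,\square)$ destroys completeness. We first push the induction of Section 1 as far as it goes, which yields Theorems 4 and 5. The way in which Theorem 5 breaks for $\mathbf S_0$ then tells us how to build $L$.

## 3. Weak-head reduction finds sorts and products; computed types are unique

Besides Church–Rosser and generation we use further standard facts (Barendregt, *Lambda calculi with types*, 1992, §5.2; Geuvers–Nederhof, JFP 1991). A context is *legal* if some judgment is derivable in it.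

- *Thinning.* If $\Gamma\vdash M:A$ and $\Gamma\subseteq\Gamma'$ with $\Gamma'$ legal, then $\Gamma'\vdash M:A$. If $\Gamma',x{:}C$ is legal, then $\Gamma'\vdash C:s$ for some $s$. In a legal context, declared variables have their declared types, and $s:s'$ holds for each axiom $(s,s')$.
- *Substitution.* If $\Gamma,x{:}A\vdash M:B$ and $\Gamma\vdash N:A$, then $\Gamma\vdash M\{x:=N\}:B\{x:=N\}$.
- *Correctness of types.* If $\Gamma\vdash M:A$, then $A\in\mathcal S$ or $\Gamma\vdash A:s$ for some $s$.
- *Subject reduction.* If $\Gamma\vdash M:A$ and $M\to^*_\beta M'$, then $\Gamma\vdash M':A$.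
- *Uniqueness of types, functional systems.* If $\Gamma\vdash M:A$ and $\Gamma\vdash M:A'$, then $A=_\beta A'$.

**Lemma 6.** If $M=_\beta s\in\mathcal S$, then $M\to^*_{wh}s$. If $M=_\beta\Pi x{:}A.B$, then $M\to^*_{wh}\Pi x{:}A'.B'$ with $A'=_\beta A$ and $B'=_\beta B$.

The purpose: the algorithm exposes a sort or a product by weak-head steps only, and we must know that this always succeeds when it should.

**Step 1: a relation that does head steps first.** Define $P\;st\;Q$ inductively. If $P\to^*_{wh}u\in V\cup\mathcal S$, then $P\;st\;u$. If $P\to^*_{wh}P_1P_2$ (respectively $\lambda x{:}P_1.P_2$, $\Pi x{:}P_1.P_2$) and $P_i\;st\;Q_i$ for $i=1,2$, then $P\;st\;Q_1Q_2$ (respectively $\lambda x{:}Q_1.Q_2$, $\Pi x{:}Q_1.Q_2$). Using zero steps everywhere, $st$ is reflexive. Clearly $P\to^*_{wh}P'\;st\;Q$ implies $P\;st\;Q$, and $st\subseteq{\to^*_\beta}$.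

**Step 2: $st$ is compatible with substitution.** If $P\;st\;Q$ and $N\;st\;N'$, then $P\{x:=N\}\;st\;Q\{x:=N'\}$. We use induction on $P\;st\;Q$; recall that $\to_{wh}$ is closed under substitution. If $P\to^*_{wh}x$, then $P\{x:=N\}\to^*_{wh}N\;st\;N'$. If $P\to^*_{wh}u\not\equiv x$, then $P\{x:=N\}\to^*_{wh}u$. In the other clauses, substitute in the weak-head steps and use the induction hypothesis for the components.

**Step 3: $st$ absorbs $\beta$-steps on the right.** If $P\;st\;Q\to_\beta Q'$, then $P\;st\;Q'$, by induction on $Q$. A step inside a component follows from the induction hypothesis. Otherwise $Q\equiv(\lambda x{:}A'.R')N'$ is contracted at the root. Then $P\to^*_{wh}FN$ with $N\;st\;N'$ and $F\;st\;\lambda x{:}A'.R'$, so $F\to^*_{wh}\lambda x{:}A.R$ with $R\;st\;R'$. As $\to_{wh}$ is preserved by adding an argument on the right,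
$$P\to^*_{wh}(\lambda x{:}A.R)N\to_{wh}R\{x:=N\}\;st\;R'\{x:=N'\}.$$
By reflexivity, $P\to^*_\beta Q$ implies $P\;st\;Q$.

**Step 4: conclusion.** If $M=_\beta s$, then $M\to^*_\beta s$ by Church–Rosser, so $M\;st\;s$, which means $M\to^*_{wh}s$. If $M=_\beta\Pi x{:}A.B$, a common reduct has the form $\Pi x{:}A''.B''$ with $A\to^*_\beta A''$ and $B\to^*_\beta B''$. From $M\;st\;\Pi x{:}A''.B''$ we get $M\to^*_{wh}\Pi x{:}A'.B'$ with $A'\;st\;A''$ and $B'\;st\;B''$. Since $st\subseteq{\to^*_\beta}$, we have $A'=_\beta A$ and $B'=_\beta B$. $\square$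

**Lemma 7.** Let $\Gamma\vdash_{\rm nat}M:A$. Then $FV(M)\cup FV(A)\subseteq\mathrm{dom}(\Gamma)$, and the free variables of each type in $\Gamma$ are declared before it. In particular, a variable that is typed in $\Gamma$ lies in $\mathrm{dom}(\Gamma)$. Moreover, if $\Gamma,x{:}A\vdash_{\rm nat}M:C$ and $x'\notin\mathrm{dom}(\Gamma)$, then $\Gamma,x'{:}A\vdash_{\rm nat}M\{x:=x'\}:C\{x:=x'\}$ by a derivation of the same height.

The first part is an induction on derivations, since reduction creates no free variables. For the second, exchange $x$ and $x'$ in the whole derivation. The rules are preserved, and by the first part neither variable is free in $\Gamma$ or $A$, nor is $x'$ free in $M$ or $C$ if $x'\not\equiv x$. So the choice of bound names in a derivation does not matter. $\square$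

**Lemma 8.** For functional $\mathbf S$: if $\Gamma\vdash_{\rm nat}M:A$ and $\Gamma\vdash_{\rm nat}M:A'$, then $A\equiv A'$.

We use induction on derivations. First, $\Gamma$ and $M$ determine the last rule. This is clear unless $M\in V\cup\mathcal S$. In the empty context such an $M$ needs (axiom). In $\Gamma',x{:}C$ it needs (start) if $M\equiv x$, because weakening would type $x$ in $\Gamma'$ although $x\notin\mathrm{dom}(\Gamma')$, against Lemma 7; otherwise it needs (weakening). Now $\to_{wh}$ is deterministic, and $\Pi$-terms and sorts are weak-head normal. So the computed types of the premises, unique by induction (and Lemma 7 for the names), determine the sorts and the product that are reached. Functionality determines $s_2$ in (axiom) and $s_3$ in (product). $\square$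

## 4. Where the induction stops, and an exact criterion

Let us try to prove (1) for functional $\mathbf S$ by induction on $M$. For $FN$, compute types of $F$ and $N$; by soundness and uniqueness they are convertible to the expected ones, Lemma 6 exposes a product, and (application) applies. For $\Pi x{:}A.B$, compute types of $A$ and $B$; Lemma 6 exposes sorts. For $\lambda x{:}A.b$, compute a type $B$ of $b$. The rule now demands $\Gamma\vdash_{\rm nat}\Pi x{:}A.B:s$, so $B$ must be typed by the algorithm in $\Gamma,x{:}A$. We can show that $B$ is typable in $\lambda\mathbf S$ (Lemma 9 below). But $B$ is not a subterm of $\lambda x{:}A.b$, so no induction hypothesis applies to it. Induction on derivations of $\vdash$ has the same defect: before applying its own abstraction rule, such a derivation may convert the type of $b$ into another type $B_0$, and then it contains a typing of $B_0$ only. This is the only gap, and we now isolate it.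

**Definition (nodes and $\rhd$).** Let $\mathbf S$ be functional. A *node* is a pair $(\Gamma,M)$ such that $\Gamma\vdash M:A$ for some $A$. The relation $\rhd$ is given as follows.

- $(\Gamma,FN)\rhd(\Gamma,F)$ and $(\Gamma,FN)\rhd(\Gamma,N)$.
- $(\Gamma,\Pi x{:}A.B)\rhd(\Gamma,A)$ and $(\Gamma,\Pi x{:}A.B)\rhd((\Gamma,x{:}A),B)$.
- $(\Gamma,\lambda x{:}A.b)\rhd(\Gamma,A)$ and $(\Gamma,\lambda x{:}A.b)\rhd((\Gamma,x{:}A),b)$.
- $(\Gamma,\lambda x{:}A.b)\rhd((\Gamma,x{:}A),B)$ whenever $\Gamma,x{:}A\vdash_{\rm nat}b:B$. This is a *type step*.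

For example, with $\Gamma\equiv\alpha{:}*$ in $\lambda{\to}$, the node $(\Gamma,\lambda x{:}\alpha.x)$ has the successors $(\Gamma,\alpha)$, $((\Gamma,x{:}\alpha),x)$ and, by a type step, $((\Gamma,x{:}\alpha),\alpha)$. None of these has a successor.

**Lemma 9.** Let $(\Gamma,\lambda x{:}A.b)$ be a node, and let generation give $\Gamma,x{:}A\vdash b:B_0$, $\Gamma\vdash A:s_1$, $\Gamma,x{:}A\vdash B_0:s_2$ and $(s_1,s_2,s_3)\in\mathcal R$. If $\Gamma,x{:}A\vdash_{\rm nat}b:B$, then $\Gamma,x{:}A\vdash B:s_2$.

By soundness $\Gamma,x{:}A\vdash b:B$, so $B=_\beta B_0$ by uniqueness. If $B$ is a sort, then $B_0\to^*_\beta B$ by Church–Rosser, and subject reduction gives the claim. Otherwise $\Gamma,x{:}A\vdash B:s'$ for some $s'$ by correctness of types. By subject reduction a common reduct of $B$ and $B_0$ has both types $s'$ and $s_2$, so $s'=s_2$ by uniqueness, and the claim follows. $\square$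

Hence $\rhd$-successors of nodes are nodes: for type steps by Lemma 9, for the other clauses by generation.

**Proof of Theorem 4, from completeness to no infinite chain.** We bound chains by heights of derivations. If completeness holds, every node has a $\vdash_{\rm nat}$-derivation; take one of minimal height. For an application or a $\Pi$-term the derivation ends in the matching rule, and its premises derive the successors. For $\lambda x{:}A.b$ it ends in (abstraction), with premises $\Gamma,x{:}A\vdash_{\rm nat}b:B$ and $\Gamma\vdash_{\rm nat}\Pi x{:}A.B:s$. The second premise ends in (product), so it contains derivations for $A$ in $\Gamma$ and for $B$ in $\Gamma,x{:}A$. By Lemma 8 this $B$ is the only one that can occur in a type step. So every successor has a strictly shorter derivation (names are harmless by Lemma 7), and no chain is infinite.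

**Proof of Theorem 4, from no infinite chain to completeness.** We repair the failed induction by inducting along $\rhd$. Suppose $\rhd$ has no infinite chain. Recall from Section 1 that $\Gamma$ is nat-valid if for each prefix $\Gamma',x{:}C$ there is a sort $s$ with $\Gamma'\vdash_{\rm nat}C\to_{wh}s$.

**Step (a): variables and sorts.** *If $\Gamma$ is nat-valid and $(\Gamma,u)$ is a node with $u\in V\cup\mathcal S$, then $u$ is nat-typable in $\Gamma$.* We induct on the length of $\Gamma$. If $\Gamma$ is empty, then by generation $u$ is a sort with an axiom; use (axiom). Let $\Gamma\equiv\Gamma',x{:}C$. If $u\equiv x$, use (start). Otherwise, by generation, $u$ is a sort with an axiom or a variable declared in $\Gamma'$; as $\Gamma'$ is legal, $(\Gamma',u)$ is a node. Use the induction hypothesis and (weakening).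

**Step (b): all nodes over nat-valid contexts.** *If $\Gamma$ is nat-valid and $(\Gamma,M)$ is a node, then $M$ is nat-typable in $\Gamma$.* We use well-founded induction on $\rhd$. By soundness and uniqueness, every $\vdash_{\rm nat}$-type of a term is $\beta$-equal to every $\vdash$-type of it.

If $M\in V\cup\mathcal S$, use (a).

Let $M\equiv FN$ with $\Gamma\vdash F:\Pi x{:}A.B$ and $\Gamma\vdash N:A$. By induction $F$ has a nat-type, which is $\beta$-equal to $\Pi x{:}A.B$; by Lemma 6 it weak-head reduces to some $\Pi x{:}A'.B'$ with $A'=_\beta A$. By induction $N$ has a nat-type, which is $\beta$-equal to $A$ and so to $A'$. Apply (application).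

Let $M\equiv\Pi x{:}A.B$ with generation data $s_1,s_2,s_3$. The nat-type of $A$ is $\beta$-equal to $s_1$, so it weak-head reduces to $s_1$ by Lemma 6. Hence $\Gamma,x{:}A$ is nat-valid, so by induction $B$ has a nat-type there. It is $\beta$-equal to $s_2$ and weak-head reduces to $s_2$. Apply (product).

Let $M\equiv\lambda x{:}A.b$ with data as in Lemma 9. As before, $\Gamma\vdash_{\rm nat}A\to_{wh}s_1$ and $\Gamma,x{:}A$ is nat-valid. By induction $\Gamma,x{:}A\vdash_{\rm nat}b:B$ for some $B$. Then $((\Gamma,x{:}A),B)$ is a $\rhd$-successor of our node, so by induction $B$ has a nat-type. By Lemma 9 that type is $\beta$-equal to $s_2$, so it weak-head reduces to $s_2$. Now (product) gives $\Gamma\vdash_{\rm nat}\Pi x{:}A.B:s_3$, and (abstraction) applies.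

**Step (c): all legal contexts are nat-valid.** We induct on the length. If $\Gamma',x{:}C$ is legal, then $\Gamma'\vdash C:s$ for some $s$, and $\Gamma'$ is nat-valid by induction. By (b), $C$ has a nat-type in $\Gamma'$. It is $\beta$-equal to $s$, so it weak-head reduces to $s$.

Now let $\Gamma\vdash M:A$. By (c) and (b), $\Gamma\vdash_{\rm nat}M:A'$ for some $A'$, and $A=_\beta A'$ by soundness and uniqueness. This is (1). $\blacksquare$

## 5. Levels: type steps climb, subterm steps must not fall

We prove Theorem 5 by showing that each type step raises a bounded quantity which no other step lowers.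

**Step 1: reduce to finitely many sorts.** Let $\Gamma\vdash M:A$ in $\lambda\mathbf S$. A derivation uses finitely many sorts, axioms and rules, so it is a derivation in a finite sub-specification. Here each conversion can be taken through a common reduct, and reduction introduces no new sorts. The sub-specification is functional and satisfies the hypothesis with $\ell$ restricted, and its $\vdash_{\rm nat}$ is contained in that of $\mathbf S$. So we may assume that $\mathcal S$ is finite, hence that $\ell$ is bounded. By Theorem 4 it suffices to exclude infinite $\rhd$-chains.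

**Step 2: define the level of a node.** For a node $(\Gamma,M)$ with $\Gamma\vdash M:A$, put
$$\mathrm{lev}:=\ell(s)\ \text{ if }\Gamma\vdash A:s,\qquad \mathrm{lev}:=\ell(t)+1\ \text{ if }A\equiv t\in\mathcal S.$$
One case applies by correctness of types. For well-definedness, let $A,A'$ be types of $M$, so $A=_\beta A'$. If $\Gamma\vdash A:s$ and $\Gamma\vdash A':s'$, then subject reduction on a common reduct and uniqueness give $s=s'$. If $A\equiv t$ and $\Gamma\vdash A':s'$, then $A'\to^*_\beta t$, so $\Gamma\vdash t:s'$. By generation $(t,s')\in\mathcal A$, whence $\ell(s')=\ell(t)+1$. If both are sorts, they are equal. In particular, $\Gamma\vdash M:s$ implies that the level of $(\Gamma,M)$ is $\ell(s)+1$.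

**Step 3: follow the level along $\rhd$.** Use generation data throughout.

- $\Pi x{:}A.B$ has type $s_3$, hence level $\ell(s_3)+1=\ell(s_2)+1$. $B$ has level $\ell(s_2)+1$, and $A$ has level $\ell(s_1)+1\ge\ell(s_2)+1$.
- $\lambda x{:}A.b$ has the type $\Pi x{:}A.B_0:s_3$, hence level $\ell(s_3)=\ell(s_2)$. $b$ has the type $B_0:s_2$, hence level $\ell(s_2)$. $A$ has level $\ell(s_1)+1>\ell(s_2)$. In a type step $B$ has type $s_2$ by Lemma 9, hence level $\ell(s_2)+1$: a strict increase.
- For $FN$ with $F:\Pi x{:}A.B$ and $N:A$, correctness of types and generation give $A:s_1$, $B:s_2$ and $\Pi x{:}A.B:s_3$. By substitution $B\{x:=N\}:s_2$, so $FN$ has level $\ell(s_2)$. $F$ has level $\ell(s_3)=\ell(s_2)$, and $N$ has level $\ell(s_1)\ge\ell(s_2)$.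

**Step 4: conclusion.** Levels never decrease along $\rhd$, increase strictly at type steps, and are bounded. So an infinite chain would contain only finitely many type steps, and from some point on it would pass to proper subterms forever, which is impossible.

**Step 5: the listed systems.** Put $\ell(*)=0$, $\ell(\square)=1$, $\ell(\triangle)=2$. For rules $(s_1,s_2,s_2)$ the hypothesis says that $\ell(s_2)\le\ell(s_1)$. It holds for $(*,*)$, $(\square,*)$, $(\square,\square)$, $(\triangle,\square)$ and $(\triangle,*)$, and the rules of $\lambda{\to}$, $F$, $F\omega$, $\lambda HOL$, $\lambda U^-$ and $\lambda U$ are among these. $\blacksquare$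

In $\mathbf S_0$ exactly one rule violates the condition, namely $(*,\square,\square)$. With it, a term of level $1$ can have an argument of level $0$, and a $\rhd$-chain can return to level $0$ after a type step.

## 6. Hiding an abstraction in a type with the rule $(*,\square,\square)$

From here through Section 8 we work with $\mathbf S_0$, and $\vdash$ is typing in $\lambda\mathbf S_0$. Closed terms typable in $\langle\rangle$ are typable in every legal context, by thinning.

Fix an *answer type*
$$B:=\Pi\alpha{:}*.\,\alpha\to\alpha,\qquad b:=\lambda\alpha{:}*.\lambda a{:}\alpha.a .$$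
Both are closed, $\vdash B:*$ by the rules $(*,*)$ and $(\square,*)$, and $\vdash b:B$.

**Definition (junk).** For a pseudo-term $c$, and with $y,z,w\notin FV(c)$, put
$$T(c):=(\lambda z{:}(B\to B).B)\,(\lambda y{:}B.c),\qquad \langle\!\langle c\rangle\!\rangle:=(\lambda w{:}T(c).w)\,b .$$

So $T(c)$ reduces to $B$, but before reduction it carries the abstraction $\lambda y{:}B.c$ as a useless argument. The term $\langle\!\langle c\rangle\!\rangle$ is a roundabout way to write $b$, and it has the type $T(c)$.

**Lemma 10.** If $\Gamma\vdash c:B$, then $\Gamma\vdash\langle\!\langle c\rangle\!\rangle:B$.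

We have $\Gamma\vdash\lambda y{:}B.c:B\to B$ and $\Gamma\vdash B\to B:*$ by $(*,*)$. By $(*,\square,\square)$, $\Gamma\vdash\Pi z{:}(B\to B).*:\square$, so $\Gamma\vdash\lambda z{:}(B\to B).B:\Pi z{:}(B\to B).*$. Hence $\Gamma\vdash T(c):*$, and $T(c)\to_\beta B$. By $(*,*)$, $\Gamma\vdash T(c)\to T(c):*$, so $\Gamma\vdash\lambda w{:}T(c).w:T(c)\to T(c)$. By conversion $\Gamma\vdash b:T(c)$. So $\Gamma\vdash\langle\!\langle c\rangle\!\rangle:T(c)$, and by conversion $\Gamma\vdash\langle\!\langle c\rangle\!\rangle:B$. $\square$

Now let the algorithm look at $\lambda y{:}B.\langle\!\langle c\rangle\!\rangle$. If it finds a type for the body, that type is $T(c)$: the term $\lambda w{:}T(c).w$ gets $\Pi w{:}T(c).T(c)$, and application returns $T(c)$ unreduced. So it must check $T(c)$, hence its argument $\lambda y{:}B.c$, and the chain goes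
$$\lambda y{:}B.\langle\!\langle c\rangle\!\rangle\ \rhd\ T(c)\ \rhd\ \lambda y{:}B.c ,$$
with levels $0,1,0$. With $c\equiv\langle\!\langle c_1\rangle\!\rangle$ the process repeats with $c_1$; but $c_1$ is shorter than $c$, so nesting junk by hand gives only a finite delay.

To go on forever, the junk must be *computed*. Suppose $c\equiv v\,a$ with $v\equiv\lambda x{:}A.\langle\!\langle c'\rangle\!\rangle$. The computed type of $v$ is $\Pi x{:}A.T(c')$, and that of $v\,a$ is $T(c')\{x:=a\}\equiv T(c'\{x:=a\})$. So checking $\lambda y{:}B.c$ leads to checking $\lambda y{:}B.c'\{x:=a\}$: one recheck runs the program $c$ for one step. We therefore want a *typed program of type $B$ that runs forever*, in which every function has the form $\lambda\vec x.\langle\!\langle\,\text{call}\,\rangle\!\rangle$ and every call passes all its arguments at once. The naive candidate is $v\,v$ with $v\equiv\lambda x{:}A.\langle\!\langle x\,x\rangle\!\rangle$. But typing $x\,x$ needs a type $A$ that is convertible to a product with domain $A$, and we have none at hand. A continuation-passing form of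 Hurkens' paradox provides a loop that we can type.

## 7. A typed program that never returns

All functions take three arguments. Write
$$[x_1{:}A_1,x_2{:}A_2,x_3{:}A_3\mid c]:=\lambda x_1{:}A_1.\lambda x_2{:}A_2.\lambda x_3{:}A_3.\langle\!\langle c\rangle\!\rangle .$$
If $c:B$ in the extended context, $A_1:\square$ and $A_2,A_3:*$, then by Lemma 10 and the rules $(*,*)$, $(\square,*)$ this term has the type
$$\Pi x_1{:}A_1.\Pi x_2{:}A_2.\Pi x_3{:}A_3.B:*.\qquad(2)$$

**Step 1: a universe $U$ with maps to and from its double power.** For $S:\square$ let $\wp S:=S\to *$; then $\wp S:\square$ by $(\square,\square)$. Put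
$$\begin{aligned}U&:=\Pi X{:}\square.\,(\wp\wp X\to X)\to\wp\wp X,\\ \tau&:=\lambda t{:}\wp\wp U.\lambda X{:}\square.\lambda f{:}(\wp\wp X\to X).\lambda p{:}\wp X.\;t(\lambda x{:}U.\,p(f(x\,X\,f))),\\ \sigma&:=\lambda s{:}U.\,s\,U\,\tau .\end{aligned}$$
We have $U:\square$ by $(\square,\square)$ and $(\triangle,\square)$. In $\tau$: $x\,X\,f:\wp\wp X$, so $f(x\,X\,f):X$ and $p(f(x\,X\,f)):*$. Thus $\lambda x{:}U.\,p(f(x\,X\,f)):\wp U$ and $t(\dots):*$. Since $\wp\wp X$ is $\wp X\to *$, this gives $\tau:\wp\wp U\to U$. In $\sigma$, $s\,U:(\wp\wp U\to U)\to\wp\wp U$, so $\sigma:U\to\wp\wp U$.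

**Step 2: the conversions that we use.** For a pseudo-term $p$ put $p^\theta:=\lambda x{:}U.\,p(\tau(\sigma x))$ with $x\notin FV(p)$. If $p:\wp U$, then $p^\theta:\wp U$. Unfolding,
$$\sigma(\tau t)\to_\beta\tau\,t\,U\,\tau\to^*_\beta\lambda p{:}\wp U.\,t(\lambda x{:}U.\,p(\tau(x\,U\,\tau))),$$
and $\sigma x\to_\beta x\,U\,\tau$. Therefore
$$\sigma(\tau t)\,p=_\beta t\,p^\theta,\qquad(3)$$
$$\sigma(\tau(\sigma x))\,p=_\beta\sigma\,x\,p^\theta,\qquad(4)$$
where (4) is (3) with $t\equiv\sigma x$.

**Step 3: the propositions.** Put
$$\begin{aligned}I(p)&:=\Pi x{:}U.\,\sigma xp\to px\to B, &\Omega&:=\tau(\lambda p{:}\wp U.\,I(p)),\\ D(y)&:=\Pi p{:}\wp U.\,\sigma yp\to p(\tau(\sigma y))\to B, &\Delta&:=\lambda y{:}U.\,D(y).\end{aligned}$$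
If $p:\wp U$ then $I(p):*$, so $\lambda p{:}\wp U.I(p):\wp\wp U$ and $\Omega:U$. If $y:U$ then $D(y):*$, so $\Delta:\wp U$, and $\Delta y=_\beta D(y)$. By (3), and then (4) together with $p^\theta x\to_\beta p(\tau(\sigma x))$,
$$\sigma\Omega p=_\beta I(p^\theta)=_\beta\Pi x{:}U.\,\sigma(\tau(\sigma x))p\to p(\tau(\sigma x))\to B.\qquad(5)$$

As a guide, read $\sigma xp$ as "$p\in\sigma x$" and "$\to B$" as "not". Then $I(p)$ says: for all $x$ with $p\in\sigma x$, not $px$. $\Delta y$ says: for all $p\in\sigma y$, not $p(\tau(\sigma y))$. By (5), $p\in\sigma\Omega$ means $I(p^\theta)$. Below, $Z$ proves "$I(p)$ implies not $p\,\Omega$", $M$ proves $I(\Delta)$ and $N_0$ proves $\Delta\Omega$. Together they yield an element of $B$, whatever $B$ is.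

**Step 4: the functions.** For pseudo-terms $p,f,x,n$ as parameters, with bound variables chosen fresh, put
$$\begin{aligned}
S(p,f)&:=[x{:}U,\;h{:}\sigma(\tau(\sigma x))p,\;k{:}p(\tau(\sigma x))\mid f\,(\tau(\sigma x))\,h\,k]\\
Z&:=[p{:}\wp U,\;f{:}I(p),\;k{:}p\,\Omega\mid f\;\Omega\;S(p,f)\;k]\\
N_0&:=[p{:}\wp U,\;h{:}\sigma\Omega p,\;k{:}p(\tau(\sigma\Omega))\mid Z\,p^\theta\,h\,k]\\
R(x,n)&:=[p{:}\wp U,\;h{:}\sigma(\tau(\sigma x))p,\;k{:}p(\tau(\sigma(\tau(\sigma x))))\mid n\,p^\theta\,h\,k]\\
M&:=[x{:}U,\;g{:}\sigma x\Delta,\;n{:}\Delta x\mid n\,\Delta\,g\,R(x,n)]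
\end{aligned}$$

**Step 5: their types.** In each case the first annotation has type $\square$, the other two have type $*$, and we show that the body has type $B$; then (2) gives the type.

- *$S$.* Let $p:\wp U$ and $f:I(p)$. Then $f(\tau(\sigma x)):\sigma(\tau(\sigma x))p\to p(\tau(\sigma x))\to B$, so the body has type $B$. By (5) and conversion, $S(p,f):\sigma\Omega p$.
- *$Z$.* $f\,\Omega:\sigma\Omega p\to p\,\Omega\to B$ and $S(p,f):\sigma\Omega p$. So $Z:\Pi p{:}\wp U.\,I(p)\to p\,\Omega\to B$.
- *$N_0$.* $Z\,p^\theta:I(p^\theta)\to p^\theta\Omega\to B$. By (5), $h:\sigma\Omega p=_\beta I(p^\theta)$, and $k:p(\tau(\sigma\Omega))=_\beta p^\theta\Omega$. So $N_0:D(\Omega)$, and by conversion $N_0:\Delta\Omega$.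
- *$R$.* Let $x:U$ and $n:\Delta x$. By conversion $n:D(x)$, so $n\,p^\theta:\sigma xp^\theta\to p^\theta(\tau(\sigma x))\to B$. By (4) and conversion $h:\sigma xp^\theta$, and $k:p^\theta(\tau(\sigma x))$ by conversion along a $\beta$-step. So $R(x,n):D(\tau(\sigma x))$, and by conversion $R(x,n):\Delta(\tau(\sigma x))$.
- *$M$.* By conversion $n:D(x)$, so $n\,\Delta:\sigma x\Delta\to\Delta(\tau(\sigma x))\to B$. Also $g:\sigma x\Delta$ and $R(x,n):\Delta(\tau(\sigma x))$. So $M:\Pi x{:}U.\,\sigma x\Delta\to\Delta x\to B$, which is $I(\Delta)$.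

**Proposition 11.** Let $c_0:=Z\,\Delta\,M\,N_0$ and $L:=\lambda y{:}B.c_0$. Then $\langle\rangle\vdash L:B\to B$ in $\lambda\mathbf S_0$.

Indeed $Z\,\Delta:I(\Delta)\to\Delta\Omega\to B$, $M:I(\Delta)$ and $N_0:\Delta\Omega$, so $\vdash c_0:B$. Abstract over $y{:}B$, with $B\to B:*$ by $(*,*)$. $\square$

## 8. Every derivation for $L$ would contain a shorter one

We now run $c_0$, where one step means: feed the three arguments to the head function and take the call inside its junk. The first steps are
$$\begin{aligned}Z\,\Delta\,M\,N_0\ &\leadsto\ M\;\Omega\;S(\Delta,M)\;N_0\\ &\leadsto\ N_0\;\Delta\;S(\Delta,M)\;R(\Omega,N_0)\\ &\leadsto\ Z\;\Delta^\theta\;S(\Delta,M)\;R(\Omega,N_0)\\ &\leadsto\ S(\Delta,M)\;\Omega\;S(\Delta^\theta,S(\Delta,M))\;R(\Omega,N_0)\\ &\leadsto\ M\;(\tau(\sigma\Omega))\;S(\Delta^\theta,S(\Delta,M))\;R(\Omega,N_0)\ \leadsto\ \cdots\end{aligned}$$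
We describe a set of terms that contains all of these and is closed under the step.

**Definition (the sets $\mathcal F$, $\mathcal N$, $\mathcal C$).** These are sets of closed pseudo-terms. $\mathcal F$ is the least set with $M\in\mathcal F$, and $S(P,f)\in\mathcal F$ for $f\in\mathcal F$ and $P$ closed. $\mathcal N$ is the least set with $N_0\in\mathcal N$, and $R(Q,n)\in\mathcal N$ for $n\in\mathcal N$ and $Q$ closed. $\mathcal C$ is the set of all terms $Z\,P\,f\,n$, $\;f\,Q\,f'\,n$ and $\;n\,P\,f\,n'$ with $f,f'\in\mathcal F$, $n,n'\in\mathcal N$ and $P,Q$ closed.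

No typability is required. For example $c_0\in\mathcal C$, with $P\equiv\Delta$, $f\equiv M$ and $n\equiv N_0$.

**Lemma 12.** Each $c\in\mathcal C$ has the form $c\equiv v\,a_1a_2a_3$ with $v\equiv[x_1{:}A_1,x_2{:}A_2,x_3{:}A_3\mid c']$ closed, all $a_i$ closed, and
$$c'':=c'\{x_1:=a_1\}\{x_2:=a_2\}\{x_3:=a_3\}\in\mathcal C .$$

The head of $c$ is $Z$, an element of $\mathcal F$ or an element of $\mathcal N$, and each of these is a closed bracket term; so the form is clear. Substituting in the bodies gives the five cases

| $c$ | $c''$ |
|---|---|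
| $Z\,P\,f\,n$ | $f\;\Omega\;S(P,f)\;n$ |
| $M\,Q\,f\,n$ | $n\;\Delta\;f\;R(Q,n)$ |
| $S(P,f)\,Q\,f'\,n$ | $f\;(\tau(\sigma Q))\;f'\;n$ |
| $N_0\,P\,f\,n$ | $Z\;P^\theta\;f\;n$ |
| $R(Q,n)\,P\,f\,n'$ | $n\;P^\theta\;f\;n'$ |

In the first row $S(P,f)\in\mathcal F$, and in the second $R(Q,n)\in\mathcal N$. The terms $\Omega$, $\Delta$, $\tau(\sigma Q)$ and $P^\theta$ are closed. So each $c''$ has one of the three shapes that define $\mathcal C$. $\square$

**Proposition 13.** For every specification (with the sorts that occur in these terms), no judgment $\Gamma\vdash_{\rm nat}\lambda y{:}B.c:D$ with $c\in\mathcal C$ is derivable.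

We show that a derivation of such a judgment contains a strictly shorter derivation of another judgment of this kind. This is impossible, since derivations are finite.

**Step 1: the recheck is forced.** The subject is neither a variable nor a sort, so the last rule is not weakening; it is (abstraction). Its premises are $\Gamma,y{:}B\vdash_{\rm nat}c:E$ and $\Gamma\vdash_{\rm nat}\Pi y{:}B.E:s$. The second premise ends in (product), so its derivation contains, properly, a derivation of
$$\Gamma,y{:}B\vdash_{\rm nat}E:E'\quad\text{for some }E'.\qquad(6)$$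
This is up to the name of $y$, which will not matter because $E$ turns out to be closed.

**Step 2: the computed type of the junk is unreduced.** Write $c\equiv v\,a_1a_2a_3$ as in Lemma 12. The derivation of $\Gamma,y{:}B\vdash_{\rm nat}c:E$ ends in three applications, above which $v$ is derived by three abstractions. Rename the bound variables of $v$ to those that the derivation uses. Then $v$ gets the type
$$G\equiv\Pi x_1{:}A_1.\Pi x_2{:}A_2.\Pi x_3{:}A_3.G_3,\qquad \Gamma'\vdash_{\rm nat}\langle\!\langle c'\rangle\!\rangle:G_3,$$
with $\Gamma'\equiv\Gamma,y{:}B,x_1{:}A_1,x_2{:}A_2,x_3{:}A_3$. Now $\langle\!\langle c'\rangle\!\rangle\equiv(\lambda w{:}T(c').w)\,b$ is derived by (application), and $\lambda w{:}T(c').w$ by (abstraction). So the latter gets a type $\Pi w{:}T(c').K$ with $\Gamma',w{:}T(c')\vdash_{\rm nat}w:K$. The last rule here is (start) or (weakening), because the subject is a variable. Weakening would need $w$ typed in $\Gamma'$, although $w\notin\mathrm{dom}(\Gamma')$, against Lemma 7. So it is (start), and $K\equiv T(c')$. As $\Pi w{:}T(c').K$ does not weak-head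 reduce, the application yields
$$G_3\equiv T(c')\{w:=b\}\equiv T(c').$$

**Step 3: the three applications substitute.** The type $G$ is a $\Pi$-term, so it does not weak-head reduce. Hence $v\,a_1$ gets exactly $(\Pi x_2{:}A_2.\Pi x_3{:}A_3.G_3)\{x_1:=a_1\}$, which is again a $\Pi$-term; and so on twice more. Since $v$ and the $a_i$ are closed, $FV(c')\subseteq\{x_1,x_2,x_3\}$ and $c''$ is closed. As $B$ is closed as well,
$$E\equiv T(c')\{x_1:=a_1\}\{x_2:=a_2\}\{x_3:=a_3\}\equiv T(c'')\equiv(\lambda z{:}(B\to B).B)\,(\lambda y'{:}B.c'').$$

**Step 4: descent.** So $E$ is closed, and the subject of (6) is an application with argument $\lambda y'{:}B.c''$. Its derivation ends in (application), and the second premise is $\Gamma,y{:}B\vdash_{\rm nat}\lambda y'{:}B.c'':D'$ for some $D'$. That derivation is strictly shorter than the one we started from, and $c''\in\mathcal C$ by Lemma 12. $\square$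

**Proof of Theorem 2.** By Proposition 11, $\langle\rangle\vdash L:B\to B$ in $\lambda\mathbf S_0$; take $A\equiv B\to B$. As $L\equiv\lambda y{:}B.c_0$ with $c_0\in\mathcal C$, Proposition 13 says that $\Gamma\vdash_{\rm nat}L:D$ holds for no $\Gamma,D$. Since $\mathbf S_0$ is functional, (1) is not true for every functional Pure Type System. $\blacksquare$

## 9. Renaming sorts: the same failure in $\lambda *$

Let $\varphi$ be as in Theorem 3.

**Step 1: typability is transported.** Extend $\varphi$ to pseudo-terms by replacing each sort $s$ by $\varphi(s)$. Then $\varphi$ commutes with substitution, so it preserves $\beta$-steps and $=_\beta$. By induction on derivations, $\Gamma\vdash N:A$ in $\lambda\mathbf S_0$ implies $\varphi\Gamma\vdash\varphi N:\varphi A$ in $\lambda\mathbf S$: axioms and rules are mapped to axioms and rules, and the other clauses involve only substitution, conversion and the fact that sorts go to sorts. So $\langle\rangle\vdash\varphi L:\varphi B\to\varphi B$ in $\lambda\mathbf S$.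

**Step 2: non-typability is transported.** Replace $B,b,T,U,\tau,\sigma,\Omega,\Delta,S,Z,N_0,R,M$ by their $\varphi$-versions, and build $\mathcal F,\mathcal N,\mathcal C$ from these. The proofs of Lemma 12 and Proposition 13 use only the shapes of the terms, never which sorts occur in them, and Proposition 13 imposes no condition on axioms and rules. So both hold verbatim for the $\vdash_{\rm nat}$ of $\lambda\mathbf S$. Hence the closed typable term $\varphi L$ has no $\vdash_{\rm nat}$-type.

**Step 3: the system $\lambda *$.** Map all three sorts to $*$. Both axioms become $*:*$ and all five rules become $(*,*,*)$, so the hypothesis holds. $\blacksquare$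

Nothing is claimed here about systems covered by neither Theorem 3 nor Theorem 5, for example the Calculus of Constructions; for functional systems of that kind, Theorem 4 gives the exact criterion.
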